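\title{Maximal Independent Sets in Random-Order Streams\\ Require Nearly Quadratic Space}

\begin{abstract}
We determine, up to polylogarithmic factors, the memory needed to compute a maximal independent set of an $N$-vertex graph in one pass over its edges when they arrive in uniformly random order. Storing the adjacency matrix takes $N^2/2+O(N)$ bits, and we prove that $\Omega(N^2/\log^2 N)$ bits are necessary. The lower bound holds for every constant success probability, loses one logarithmic factor for inverse polynomial success probability, and has versions for bounded degree and for a bounded number of edges. In the hard graphs, every maximal independent set reveals logarithmically many random adjacency bits whose locations are still hidden after a $\Theta(1/\log N)$ fraction of the stream.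
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a graph on a set $V$ of $N$ vertices. For integers $\alpha,\beta\ge1$, an \emph{$(\alpha,\beta)$-ruling set} is a set $I\subseteq V$ such that any two distinct vertices of $I$ are at distance at least $\alpha$ and every vertex of $V$ is at distance at most $\beta$ from $I$. A $(2,1)$-ruling set is an independent set that dominates all other vertices, that is, a \emph{maximal independent set} (MIS).

A \emph{one-pass streaming algorithm} knows $V$ in advance, receives the edges one at a time, and outputs a subset of $V$ at the end; its cost is the size of its working memory in bits. The edges arrive either in an arbitrary order or, in the \emph{random-order model}, in a uniformly random order. An algorithm succeeds \emph{with high probability} if on every graph it is correct with probability at least $1-1/\mathrm{poly}(N)$, over the arrival order and its own randomness. The notations $\tilde O$ and $\tilde\Theta$ hide factors polylogarithmic in $N$. Three facts are known.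
\begin{enumerate}
\item[(i)] In arbitrary order, computing an MIS requires $\Omega(N^2)$ bits.
\item[(ii)] In random order, $\tilde O(N)$ bits suffice to compute a $(2,2)$-ruling set with high probability, which is also a $(2,\beta)$-ruling set for every $\beta\ge2$.
\item[(iii)] $\Omega(N)$ bits are needed simply to output the solution.
\end{enumerate}
No barrier like (i) was known for random order. The problem, which comes from \cite{ruling}, is to determine up to polylogarithmic factors the space needed to compute an MIS with high probability in a random-order stream.

There are good reasons to guess $\tilde\Theta(N)$. The simplest dense graphs are easy in any order: for a disjoint union of cliques one keeps a spanning forest and outputs one vertex per component, and for a complete multipartite graph one records the neighbors of a fixed vertex and outputs the remaining vertices. An adversary who controls the order can send first the edges that matter and only afterwards the edges that say which ones matter; in random order this is impossible, since every prefix is a uniform sample of the edges. Finally, (ii) settles every $\beta\ge2$, and MIS is the case $\beta=1$.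 The guess is wrong. A short prefix already contains some edges that matter, while its sample of the other edges is too sparse to say which ones these are.

\subsection*{Model and results}

Throughout, $\log=\log_2$ and $[k]=\{1,\dots,k\}$. The lower bounds hold in the following generous model. An algorithm of \emph{space $S$} has a random string $R$ and knows $M=|E(G)|$. At each time $\tau\in\{0,\dots,M\}$ it is in one of at most $2^S$ states, labeled by integers in $[1,2^S]$. The initial state is a function of $(R,M)$; the state at time $\tau$ is an arbitrary function of $(R,M,\tau)$, the state at time $\tau-1$ and the $\tau$-th edge; the output is an arbitrary function of $(R,M)$ and the final state. Thus computation, repeated access to the random string, a clock and the number of edges are free.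

\begin{theorem}\label{thm:main}
Storing the adjacency matrix computes an MIS deterministically, in any order, with $N^2/2+O(N)$ bits. Conversely, there is $N_0$ such that for all $N\ge N_0$, every one-pass algorithm that on every $N$-vertex graph in uniformly random edge order outputs an MIS with probability at least $1-2^{-31}$ uses more than $2^{-62}N^2/\log^2N$ bits. In particular this holds for algorithms that succeed with high probability, and the complexity of MIS in random-order streams is $\tilde\Theta(N^2)$.
\end{theorem}

Together with (ii) and (iii), this shows that the random-order complexity of a $(2,\beta)$-ruling set is $\tilde\Theta(N^2)$ for $\beta=1$ and $\tilde\Theta(N)$ for $\beta\ge2$. All lower bounds come from one family of distributions, with a size parameter $n$ and a number $D$ of independent copies; Theorem~\ref{thm:main} uses $D=1$.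

\begin{theorem}\label{thm:hard}
Let $\kappa=2^{-30}$ and $\ell=4\lceil\log n\rceil$. There is $n_0$ such that for all integers $n\ge n_0$ and $1\le D\le e^{\sqrt n}$ there is a distribution on graphs with $2Dn\ell$ vertices and maximum degree at most $(\ell+1)n$ on which every one-pass random-order algorithm of space $S\le2^{-52}Dn^2$ outputs an MIS with probability at most
\[
e^{-\kappa D}+n^{-4D}+e^{-\sqrt n}.
\]
\end{theorem}

\begin{corollary}\label{cor:more}
In the random-order model the following hold.
\begin{enumerate}
\item[(a)] For every fixed $\varepsilon\in(0,1)$, success probability at least $\varepsilon$ on all $N$-vertex graphs requires $\Omega_\varepsilon(N^2/\log^2N)$ bits. For every fixed $C$, success probability at least $N^{-C}$ requires $\Omega_C(N^2/\log^3N)$ bits.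
\item[(b)] There is $N_0$ such that for $N\ge N_0$ and $\log^3N\le\Delta\le N-1$, success probability at least $1-2^{-31}$ on all $N$-vertex graphs of maximum degree at most $\Delta$ requires more than $2^{-62}N\Delta/\log^2\Delta$ bits, while $O(N\Delta\log N)$ bits suffice.
\item[(c)] There is $M_0$ such that for $M_0\le M\le\binom N2$, success probability at least $1-2^{-31}$ on all $N$-vertex graphs with at most $M$ edges requires $\Omega(M/\log^2M)$ bits, while $O(M\log N)$ bits of memory, plus the output, suffice.
\end{enumerate}
\end{corollary}

Section~\ref{sec:graphs} constructs the graphs, Section~\ref{sec:split} cuts the stream at an early moment and reduces Theorem~\ref{thm:hard} to a guessing problem, Sections~\ref{sec:hidden} and~\ref{sec:guess} prove the two estimates that this problem needs, and Sections~\ref{sec:proof} and~\ref{sec:cons} assemble the results. We use one tail bound: if $\xi$ is a sum of independent $\{0,1\}$-valued variables and $\mathbb E\xi\le\mu$, then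
\begin{equation}\label{eq:chernoff}
\Pr[\xi\ge2\mu]\le e^{-\mu/3}.
\end{equation}
Indeed $\mathbb E\,2^\xi\le e^{\mu}$, so Markov's inequality gives the bound $e^{\mu}4^{-\mu}$, and $\ln4-1>\frac13$.

\section{Graphs whose maximal independent sets reveal bits}\label{sec:graphs}

Start with two cliques $A$ and $B$ of size $n$ and a random bipartite graph between them. An MIS is typically a nonadjacent pair $x\in A$, $y\in B$, so it reports one entry of a random $n\times n$ matrix. This is not hard, because the algorithm chooses the entry: it fixes $x$ in advance and stores one row. To take the choice away we stack $\ell$ such gadgets and tie them together by hidden bijections, so that choosing an entry in one gadget forces the entries in all the others.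

\subsection*{The construction}

Fix $n$ and $D$ and put
\[
\ell=4\lceil\log n\rceil,\qquad m=D\ell,\qquad N=2Dn\ell,\qquad p=2^{-22}.
\]
Note that $4$ divides $m$. For each \emph{copy} $c\in[D]$ and each $i\in[\ell]$ there are two \emph{classes} $A_i^c$ and $B_i^c$ of $n$ vertices each. The sets $A^c=\bigcup_iA_i^c$ and $B^c=\bigcup_iB_i^c$ are the \emph{sides}. A pair $j=(c,i)$ is a \emph{layer}; there are $m$ layers, and we index them by $[m]$. The \emph{positions} of layer $j=(c,i)$ are the $n^2$ elements of $Z_j=A_i^c\times B_i^c$. Let $P=\bigcup_jZ_j$ and $Z=\prod_jZ_j$.

Choose independent uniform bijections $\varphi_i^c\colon[n]\to A_i^c$ and $\psi_i^c\colon[n]\to B_i^c$, and independent bits $X_z$, $z\in P$, with $\Pr[X_z=1]=p$. \emph{Group} $a\in[n]$ of $A^c$ is $\{\varphi_i^c(a):i\in[\ell]\}$, and group $b$ of $B^c$ is $\{\psi_i^c(b):i\in[\ell]\}$; a group has one vertex in each class of its side. The graph $G$ has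
\begin{itemize}
\item \emph{inner edges}: two vertices of the same side are adjacent if and only if they lie in different groups;
\item \emph{cross edges}: for $(x,y)\in P$, the vertices $x,y$ are adjacent if and only if $X_{(x,y)}=1$;
\end{itemize}
and no other edges. Each side is a complete $n$-partite graph, each class is a clique, and every degree is at most $(n-1)\ell+n\le(\ell+1)n$. A \emph{selector} is a choice $q=(a_c,b_c)_{c\in[D]}\in[n]^{2D}$ of one group per side. It singles out one position per layer:
\[
\operatorname{pos}(q)\in Z,\qquad \operatorname{pos}(q)_{(c,i)}=\bigl(\varphi_i^c(a_c),\psi_i^c(b_c)\bigr).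
\]
Call $G$ \emph{good} if no vertex of $A_i^c$ is adjacent to all of $B_i^c$ and no vertex of $B_i^c$ is adjacent to all of $A_i^c$. Each vertex violates this with probability $p^n$, so
\begin{equation}\label{eq:good}
\Pr[G\text{ is not good}]\le2Dn\ell\,p^n .
\end{equation}
The next lemma holds for all $n$ and $\ell$. Goodness excludes an MIS that misses a side; for $\ell=1$, a vertex of $B^c$ adjacent to all of $A^c$ would by itself be an MIS of the copy.

\begin{lemma}\label{lem:reveal}
Let $G$ be good and let $I$ be an MIS of $G$. There is a unique selector $q=(a_c,b_c)_c$ such that, for every $c$, the set $I\cap A^c$ is a nonempty subset of group $a_c$ and $I\cap B^c$ is a nonempty subset of group $b_c$. For every layer $j$, writing $\operatorname{pos}(q)_j=(x,y)$, we have $X_{(x,y)}=0$ if and only if $\{x,y\}\subseteq I$.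
\end{lemma}

\begin{proof}
Vertices in different groups of $A^c$ are adjacent, so $I\cap A^c$ lies in one group. Suppose it is empty. Every vertex of $A_1^c$ has a neighbor in $I$, and its neighbors outside $A^c$ lie in $B_1^c$. The clique $B_1^c$ contains at most one vertex of $I$, and this vertex is then adjacent to all of $A_1^c$, contrary to goodness. The roles of $A^c$ and $B^c$ are symmetric, and a nonempty set lies in at most one group, so $q$ exists and is unique.

Let $j=(c,i)$ and $\operatorname{pos}(q)_j=(x,y)$. If $X_{(x,y)}=1$, then $x$ and $y$ are adjacent and not both in $I$. Let $X_{(x,y)}=0$ and suppose $x\notin I$. Then $x$ has a neighbor in $I$. It is not in $A^c$, because $I\cap A^c$ lies in the group of $x$. So it lies in $I\cap B_i^c\subseteq\{y\}$, contradicting $X_{(x,y)}=0$. Hence $x\in I$, and by symmetry $y\in I$.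
\end{proof}

Conversely, for $\ell\ge2$ the groups of any selector $q$ and the bits at $\operatorname{pos}(q)$ give an MIS: take both vertices of a position with bit $0$, and one vertex of a position with bit $1$, namely the $A$-vertex if $i=1$ and the $B$-vertex if $i\ge2$. Both selected groups of each copy are then met, so all other groups are dominated. Computing an MIS of $G$ thus amounts to learning the $m$ bits at $\operatorname{pos}(q)$ for a selector of one's choice. By contrast, one vertex of $A_1^c$ and one of $B_2^c$ for each $c$ form a $(2,2)$-ruling set whatever the edges are (for $n\ge2$): maximality at distance one is what forces the whole group into the answer.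

\begin{example}\label{ex:small}
Let $D=1$ and $n=\ell=2$, with $A_1=\{u_1,u_2\}$, $A_2=\{u_1',u_2'\}$, $B_1=\{v_1,v_2\}$, $B_2=\{v_1',v_2'\}$, groups $\{u_k,u_k'\}$ and $\{v_k,v_k'\}$ for $k=1,2$, and cross edges $u_2v_1$ and $u_1'v_1'$ (Figure~\ref{fig:small}). This graph is good. The selector $(2,1)$ offers the vertices $u_2,u_2',v_1,v_1'$ with the single edge $u_2v_1$; it gives the MISs $\{u_2,u_2',v_1'\}$ and $\{u_2',v_1,v_1'\}$, and both read off the bits $(1,0)$. The selector $(1,1)$ gives $\{u_1,u_1',v_1\}$ and $\{u_1,v_1,v_1'\}$, with bits $(0,1)$. The selectors $(1,2)$ and $(2,2)$ give one MIS of size four each, with bits $(0,0)$.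
\end{example}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.15,o/.style={circle,draw,inner sep=2pt},f/.style={circle,draw,fill=black,inner sep=2pt}]
\node[o,label=above:$u_1$] (a) at (0,1.4) {};
\node[f,label=above:$u_2$] (b) at (1.4,1.4) {};
\node[o,label=left:$u_1'$] (c) at (0,0) {};
\node[f,label=right:$u_2'$] (d) at (1.4,0) {};
\node[o,label=above:$v_1$] (e) at (3.6,1.4) {};
\node[o,label=above:$v_2$] (g) at (5,1.4) {};
\node[f,label=below right:$v_1'$] (h) at (3.6,0) {};
\node[o,label=right:$v_2'$] (k) at (5,0) {};
\draw (a)--(b) (c)--(d) (a)--(d) (b)--(c) (e)--(g) (h)--(k) (e)--(k) (g)--(h);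
\draw[dotted] (a)--(c) (b)--(d) (e)--(h) (g)--(k);
\draw[very thick] (b)--(e);
\draw[very thick] (c) to[bend right=25] (h);
\node at (-1.5,1.4) {layer $1$};
\node at (-1.5,0) {layer $2$};
\end{tikzpicture}
\caption{A graph of the construction with one copy, $n=2$ and $\ell=2$. Side $A$ is on the left, side $B$ on the right, and each row is a layer. Dotted lines join the two vertices of a group and are not edges; thin lines are inner edges and thick lines are cross edges. The black vertices form an MIS. It selects the groups $\{u_2,u_2'\}$ and $\{v_1,v_1'\}$ and shows that $u_2v_1$ is an edge and $u_2'v_1'$ is not.}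
\label{fig:small}
\end{figure}

\subsection*{Why the number of layers is logarithmic}

Take $D=1$. The groups are cheap to learn by the \emph{end} of the stream. A vertex $x\in A_1$ has exactly one non-neighbor in $A_i$ for $i\ge2$, its group mate, and the sum of the labels of its neighbors in $A_i$ identifies it; all such sums take $O(N\log n)$ bits. Any hardness must come from bits that arrive before the groups are known.

Two layers are still easy: fix $x\in A_1$ and $y\in B_2$, store the row of $x$ in layer $1$ and the column of $y$ in layer $2$, and select the groups of $x$ and of $y$. In general, suppose we store the bits at a fixed set of $\delta n^2$ positions in each layer. For each $q$ the $\ell$ coordinates of $\operatorname{pos}(q)$ are independent and uniform, so the expected number of selectors with all positions stored is $n^2\delta^\ell$. For constant $\delta$ this is below $1$ only if $\ell>2\log n/\log(1/\delta)$. The proof has the same shape: each layer costs the algorithm a constant factor in probability, and $\ell=\Theta(\log n)$ layers pay for a union bound over all selectors.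

\section{Cutting the stream}\label{sec:split}

We examine the memory at one moment. Cutting after a fixed number of edges would make the edges dependent, so we cut at a random moment. Put
\[
t=\frac1{16\ell}.
\]
Declare each pair of vertices \emph{early} with probability $t$ and \emph{late} otherwise, independently of each other and of $G$, and let $\omega$ be an independent uniformly random linear order of all pairs. The stream lists the early edges of $G$ in the order $\omega$ and then the late edges in the order $\omega$. Let $T$ be the number of early edges.

\begin{lemma}\label{lem:uniform}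
Given $G$, the stream is a uniformly random permutation of $E(G)$, independent of $T$, and $T$ is binomial with parameters $M$ and $t$.
\end{lemma}

\begin{proof}
Let $\sigma$ be a permutation of $E(G)$, extended by the identity to the other pairs. Transporting the early/late marks and $\omega$ along $\sigma$ preserves their joint law and $T$, and it maps the stream $(e_1,\dots,e_M)$ to $(\sigma e_1,\dots,\sigma e_M)$. So given $T$ all orders are equally likely.
\end{proof}

Consider an algorithm of space $S$. The pair $(\omega,R)$ is independent of $G$ and the marks, so we may fix a value for which the success probability is at least the average. From now on the algorithm is deterministic and the randomness consists of $\varphi=(\varphi_i^c)$, $\psi=(\psi_i^c)$, $X$ and the marks. Let $Y$ be the set of early inner edges. For $z\in P$ let $U_z$ and $L_z$ be the indicators that $z$ is an early and a late cross edge, respectively, so that $X=U+L$. The \emph{message} $\Pi$ is the pair consisting of the state at time $T$ and the number $T$. It takes at most $2^K$ values, where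
\[
K=S+2\log N .
\]
To make the future of the stream disappear from the analysis we give it away: we condition on
\[
\Gamma=(\Pi,Y,L,\varphi,\psi).
\]
Only $U$ stays unknown, and $\Pi$ is the only source of information about it beyond $L$.

The pairs $(U_z,L_z)$ are independent and equal $(1,0)$, $(0,1)$, $(0,0)$ with probabilities $pt$, $p(1-t)$, $1-p$. Hence, given $L=\lambda$, the bits $U_z$ are independent, $U_z=0$ if $\lambda_z=1$, and $U_z=1$ with probability
\begin{equation}\label{eq:theta}
\theta=\frac{pt}{1-p(1-t)},\qquad \frac{2^{-26}}{\ell}=pt\le\theta\le2pt\le\frac1{16},
\end{equation}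
if $\lambda_z=0$. Denote this product law on $\{0,1\}^P$ by $\nu_\lambda$.

\begin{lemma}\label{lem:structure}
\begin{enumerate}
\item[(a)] $\Pi=\Pi(Y,L,U)$ is a function of $(Y,L,U)$, and the output is a function of $\Gamma$.
\item[(b)] Given $\Gamma$ with $(\Pi,Y,L)=(\pi,\eta,\lambda)$, the law of $U$ is $\nu_\lambda(\,\cdot\mid W_0)$, where $W_0=\{u\in\{0,1\}^P:\Pi(\eta,\lambda,u)=\pi\}$.
\item[(c)] Given $(\Pi,Y,L)=(\pi,\eta,\lambda)$, the law of $(\varphi,\psi)$ is its conditional law given $Y=\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The early edges are those of $Y$ and those marked by $U$, in the fixed order $\omega$. The number of inner edges is the constant $2D\bigl(\binom{n\ell}2-n\binom\ell2\bigr)$, so $M$ is this constant plus the numbers of ones in $U$ and in $L$. These data determine $\Pi$. From $\Gamma$ we obtain the late inner edges (all inner edges, given by $\varphi,\psi$, minus $Y$), the late cross edges, the time $T$, hence $M$, and the state at time $T$; running the algorithm on the late edges gives the output.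

The triple $(\varphi,\psi,Y)$ depends on the bijections and the marks of pairs inside sides, while $(U,L)$ depends on $X$ and the marks of positions, so the two are independent. Therefore $U$ has law $\nu_\lambda$ given $(Y,L,\varphi,\psi)$, and by (a) conditioning further on $\Pi=\pi$ is conditioning on $U\in W_0$. This is (b). Also, given $(Y,L,U)$ the pair $(\varphi,\psi)$ has its law given $Y$, whatever $L$ and $U$ are; since $\Pi$ is a function of $(Y,L,U)$, (c) follows.
\end{proof}

For $\lambda\in\{0,1\}^P$, an event $W\subseteq\{0,1\}^P$ with $\nu_\lambda(W)>0$ and $z\in Z$, let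
\[
\Lambda_{\lambda,W}(z)=\max_{g\in\{0,1\}^m}\nu_\lambda\bigl(U_{z_j}=g_j\text{ for all }j\bigm|W\bigr)
\]
be the success probability of the best guess of the $m$ bits at $z$. We write $\Lambda$ for $\Lambda_{L,W_0}$. This function on $Z$ depends on $(\Pi,Y,L)$ only, whereas the points $\operatorname{pos}(q)$ depend on $(\varphi,\psi)$ only.

\begin{proposition}\label{prop:reduce}
$\Pr[\text{the output is an MIS and $G$ is good}\mid\Gamma]\le\max_q\Lambda(\operatorname{pos}(q))$.
\end{proposition}

\begin{proof}
Fix the value of $\Gamma$; this fixes the output $I$ and the groups. If no selector $q$ has the first property in Lemma~\ref{lem:reveal}, the left side is $0$. Otherwise let $q$ be this selector and $z=\operatorname{pos}(q)$, and let $\chi_j=0$ if both vertices of $z_j$ lie in $I$ and $\chi_j=1$ otherwise. All of these are fixed. If $G$ is good and $I$ is an MIS, then $U_{z_j}=X_{z_j}-L_{z_j}=\chi_j-L_{z_j}$ for all $j$. By Lemma~\ref{lem:structure}(b) this event has conditional probability at most $\Lambda(z)$.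
\end{proof}

Early cross edges are rare, so one guess is good without any message: for a fixed $q$, all bits of $U$ at $\operatorname{pos}(q)$ vanish with probability $(1-pt)^m\ge e^{-2ptm}=e^{-2^{-25}D}$. The most we can hope to prove is therefore $\Lambda(\operatorname{pos}(q))<e^{-\kappa D}$ for a small constant $\kappa$. This explains the main term in Theorem~\ref{thm:hard}, the constant $2^{-31}$ in Theorem~\ref{thm:main}, and the need for many copies when the success probability is small. We shall prove that at the time of the message each $\operatorname{pos}(q)$ is nearly uniform in $Z$, and that $\Lambda$ is below $e^{-\kappa D}$ on all but a tiny fraction of $Z$.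

\section{The groups stay hidden}\label{sec:hidden}

Each edge of $Y$ tells that its ends lie in different groups, and this skews the law of the groups. For $n=3$, $\ell=2$ and $Y$ a single edge $uu'$ with $u\in A_1$, $u'\in A_2$, the bijection $\varphi_2\circ\varphi_1^{-1}$ is uniform among the four with $u\not\mapsto u'$, two of which send a given $x\ne u$ to $u'$. So group $a$ equals $\{x,u'\}$ with probability $\frac13\cdot\frac24=\frac16$ instead of $\frac19$. We can afford a constant factor per class and no more. This dictates the size of $t$: a set of $\ell$ vertices, one per class and in distinct groups, spans no early edge, and so remains a candidate for a group, with probability $(1-t)^{\binom\ell2}$, which is at least $c^{\ell}$ for a constant $c>0$ only if $t=O(1/\ell)$.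

Call a value $\eta$ of $Y$ \emph{sparse} if every vertex has at most $2tn$ $\eta$-neighbors in each class of its side. Given the groups, a vertex has $n-1$ inner neighbors in each class of its side, each edge being early with probability $t$. By \eqref{eq:chernoff} with $\mu=tn$ and a union bound over $N$ vertices and $\ell$ classes,
\begin{equation}\label{eq:sparse}
\Pr[Y\text{ is not sparse}]\le2Dn\ell^2e^{-n/(48\ell)} .
\end{equation}

\begin{lemma}\label{lem:hidden}
Let $n\ge4\ell$ and let $\eta$ be sparse with $\Pr[Y=\eta]>0$. For every selector $q$ and every $z\in Z$,
\[
\Pr[\operatorname{pos}(q)=z\mid Y=\eta]\le4^mn^{-2m}=4^m/|Z| .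
\]
\end{lemma}

\begin{proof}
The $2D$ sides carry independent bijections and marks, so they remain independent given $Y=\eta$. The event $\operatorname{pos}(q)=z$ prescribes on each side the $\ell$ vertices of one group. It therefore suffices to treat one side, with classes $A_1,\dots,A_\ell$ and bijections $\varphi=(\varphi_1,\dots,\varphi_\ell)$, and to show for $a\in[n]$ and $x_i\in A_i$ that
\[
\Pr[\varphi_i(a)=x_i\text{ for all }i\mid\eta]\le(2/n)^\ell;
\]
the product over the sides is $(2/n)^{2D\ell}=4^mn^{-2m}$. Here $\eta$ stands for its restriction to the side.

\emph{The conditional law.} Call $\varphi$ \emph{compatible} if no edge of $\eta$ lies inside a group. Given $\varphi$, the probability that the early inner edges are exactly $\eta$ is $0$ if $\varphi$ is not compatible, and $t^{|\eta|}(1-t)^{Q-|\eta|}$ otherwise, where $Q=\binom{n\ell}2-n\binom\ell2$ does not depend on $\varphi$. So the conditional law of $\varphi$ is uniform on the set $\mathcal C$ of compatible tuples. Let $\mathcal C^*=\{\varphi\in\mathcal C:\varphi_i(a)=x_i\text{ for all }i\}$. We must show $|\mathcal C^*|\,(n/2)^\ell\le|\mathcal C|$. We do not know how to count $\mathcal C$,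 so we compare instead: from each member of $\mathcal C^*$ we produce many members of $\mathcal C$ by dispersing group $a$.

\emph{Switching.} Let $\varphi\in\mathcal C^*$ and let $b_1,\dots,b_\ell\in[n]\setminus\{a\}$ be distinct. Define $\varphi_i'=\varphi_i\circ(a\ b_i)$, where $(a\ b_i)$ is the transposition; in class $A_i$, groups $a$ and $b_i$ exchange their vertices. Under $\varphi'$, group $a$ is $\{\varphi_i(b_i):i\in[\ell]\}$, group $b_i$ is $\{x_i\}\cup\{\varphi_k(b_i):k\ne i\}$ because the $b$'s are distinct, and all other groups are unchanged. The vertices $\varphi_k(b_i)$, $k\ne i$, were already in one group, so they span no edge of $\eta$. Hence $\varphi'$ is compatible as soon as, for each $i$,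
\begin{enumerate}
\item[(1)] $\varphi_i(b_i)$ is not an $\eta$-neighbor of $\varphi_k(b_k)$ for any $k<i$, and
\item[(2)] $\varphi_k(b_i)$ is not an $\eta$-neighbor of $x_i$ for any $k\ne i$.
\end{enumerate}
Choose $b_1,b_2,\dots$ in turn. For $b_i$, avoiding $a,b_1,\dots,b_{i-1}$ excludes at most $\ell$ values. For each $k<i$, condition (1) excludes the preimages under $\varphi_i$ of the at most $2tn$ $\eta$-neighbors of $\varphi_k(b_k)$ in $A_i$. For each $k\ne i$, condition (2) excludes the preimages under $\varphi_k$ of the at most $2tn$ $\eta$-neighbors of $x_i$ in $A_k$. In total at most $\ell+4\ell tn=\ell+n/4\le n/2$ values are excluded; this is where $t=1/(16\ell)$, sparseness and $n\ge4\ell$ are used. So each $\varphi\in\mathcal C^*$ admits at least $(n/2)^\ell$ valid tuples $b$.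

\emph{Injectivity.} From $\varphi'$ we recover $b_i=(\varphi_i')^{-1}(x_i)$ and then $\varphi_i=\varphi_i'\circ(a\ b_i)$. So $(\varphi,b)\mapsto\varphi'$ is injective into $\mathcal C$, and $|\mathcal C^*|(n/2)^\ell\le|\mathcal C|$.
\end{proof}

\section{Random positions cannot be guessed}\label{sec:guess}

Fix $\lambda$ and write $\nu=\nu_\lambda$. A typical value of a short message is an event that is not too unlikely under $\nu$, and we first bound how many single bits such an event can pin down. Since $U_z=0$ is already correct with probability $1-\theta$, ``pinned down'' must mean an error well below $\theta$. For $\nu(W)>0$, call a position $z$ \emph{$W$-determined} if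
\[
\lambda_z=1\qquad\text{or}\qquad\nu(U_z=1\mid W)\notin(\theta/4,\,1-\theta/4),
\]
and let $F_j(W)$ be the set of $W$-determined positions in $Z_j$. Positions with $\lambda_z=1$ are determined for free, which is the price of revealing $L$ and the reason for taking $p$ small.

Recall the relative entropy $\mathrm{KL}(\mu\|\nu)=\sum_u\mu(u)\ln\frac{\mu(u)}{\nu(u)}\ge0$ of distributions on a finite set. Three facts are needed. First, $\mathrm{KL}(\nu(\cdot\mid W)\|\nu)=\ln(1/\nu(W))$, since the ratio is $1/\nu(W)$ on $W$. Second, if $\nu=\prod_z\nu_z$ is a product law and $\mu$ has marginals $\mu_z$, then taking $\mu$-expectations in $\ln\frac\mu\nu=\ln\frac{\mu}{\prod_z\mu_z}+\sum_z\ln\frac{\mu_z}{\nu_z}$ gives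
\[
\mathrm{KL}(\mu\|\nu)=\mathrm{KL}\Bigl(\mu\Bigm\|\prod_z\mu_z\Bigr)+\sum_z\mathrm{KL}(\mu_z\|\nu_z)\ge\sum_z\mathrm{KL}(\mu_z\|\nu_z).
\]
Third, the binary case $d(s\|\theta)=s\ln\frac s\theta+(1-s)\ln\frac{1-s}{1-\theta}$ has $s$-derivative $\ln\frac{s(1-\theta)}{\theta(1-s)}$, so it decreases on $[0,\theta]$ and increases on $[\theta,1]$.

\begin{lemma}\label{lem:few}
If $\nu(W)>0$, then at most $\ln(1/\nu(W))/(0.4\,\theta)$ positions $z\in P$ with $\lambda_z=0$ are $W$-determined.
\end{lemma}

\begin{proof}
By the first two facts, $\ln(1/\nu(W))\ge\sum_{z:\lambda_z=0}d\bigl(\nu(U_z=1\mid W)\|\theta\bigr)$. It suffices to show $d(s\|\theta)\ge0.4\,\theta$ for $s\notin(\theta/4,1-\theta/4)$. If $s\le\theta/4$, then monotonicity and $\ln u\ge1-1/u$ with $u=\frac{1-\theta/4}{1-\theta}$ give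
\[
d(s\|\theta)\ge d(\tfrac\theta4\|\theta)\ge-\frac{\ln4}4\,\theta+\Bigl(1-\frac\theta4\Bigr)\frac{3\theta/4}{1-\theta/4}=\frac{3-\ln4}4\,\theta\ge0.4\,\theta .
\]
If $s\ge1-\theta/4$, then $s\ge\frac12\ge\theta$, and since $\theta\le\frac1{16}$,
\[
d(s\|\theta)\ge d(\tfrac12\|\theta)=\tfrac12\ln\frac1{4\theta(1-\theta)}\ge\tfrac12\ln4\ge0.4\,\theta .\qedhere
\]
\end{proof}

The bound has the right order: the event that $U$ vanishes on $k$ given positions with $\lambda_z=0$ determines them all and has $\ln(1/\nu(W))=k\ln\frac1{1-\theta}\le2\theta k$. A determined position thus costs only about $\theta=\Theta(1/\ell)$, and a budget of $cDn^2$ buys a small constant fraction of all $D\ell n^2$ positions. This is why the space threshold is $Dn^2$ rather than $mn^2$.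

Passing from single bits to $m$-tuples meets two difficulties. The bits are dependent given the message, so a correct guess in one layer may determine bits in another. We therefore expose the guesses one at a time and apply Lemma~\ref{lem:few} to the shrinking events; these stay likely precisely because the whole guess is assumed to succeed with probability $e^{-\kappa D}$. Second, the determined positions may fill some layers completely, and which ones may change as we condition. Lemma~\ref{lem:few} controls only the average over layers, so we visit the layers in random order and use only the first half of the visits, during which at least half of the layers are still available.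

\begin{lemma}\label{lem:guess}
Let $w=\exp(-2^{-50}Dn^2)$. Suppose that $\lambda$ has at most $2pn^2$ ones in each $Z_j$ and that $\nu(W_0)\ge e^{\kappa D}w$. Then for $z$ uniform in $Z$,
\[
\Pr_z\bigl[\Lambda_{\lambda,W_0}(z)\ge e^{-\kappa D}\bigr]\le2^{-7m/2}.
\]
\end{lemma}

\begin{proof}
Fix $g\in\{0,1\}^m$ and call $z$ \emph{$g$-guessable} if $\nu(U_{z_j}=g_j\text{ for all }j\mid W_0)\ge e^{-\kappa D}$. For $z\in Z$ and an ordering $j_1,\dots,j_m$ of the layers let
\[
W_s=W_0\cap\{U_{z_{j_k}}=g_{j_k}\text{ for all }k\le s\},\qquad 1\le s\le m,
\]
and say that step $s$ is \emph{lucky} if $\nu(W_{s-1})\ge w$ and $z_{j_s}\in F_{j_s}(W_{s-1})$.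

\emph{Step 1: if $z$ is $g$-guessable, then for every ordering at least $m/4$ of the steps $1,\dots,m/2$ are lucky.} We have $\nu(W_s)\ge\nu(W_m)\ge e^{-\kappa D}\nu(W_0)\ge w$ for all $s$. Let $r_s=\nu(W_s)/\nu(W_{s-1})$. Then $\prod_sr_s=\nu(W_m\mid W_0)\ge e^{-\kappa D}$, so $\sum_s(1-r_s)\le-\sum_s\ln r_s\le\kappa D$. By \eqref{eq:theta}, the number of $s$ with $1-r_s>\theta/4$ is at most
\[
\frac{4\kappa D}\theta\le4\cdot2^{-30}D\cdot2^{26}\ell=\frac m4 ;
\]
this inequality fixes the value of $\kappa$. For every other $s$ we have $\nu(U_{z_{j_s}}=g_{j_s}\mid W_{s-1})=r_s\ge1-\theta/4$, so $\nu(U_{z_{j_s}}=1\mid W_{s-1})$ is at least $1-\theta/4$ or at most $\theta/4$ according as $g_{j_s}$ is $1$ or $0$, and step $s$ is lucky.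

\emph{Step 2: a random step is rarely lucky.} Let the ordering be uniformly random and independent of the uniform $z$, and reveal $(j_1,z_{j_1}),(j_2,z_{j_2}),\dots$ successively. Let $s\le m/2$ and condition on the first $s-1$ pairs. They determine $W_{s-1}$; the layer $j_s$ is uniform among the $m-s+1\ge m/2$ remaining ones, and $z_{j_s}$ is uniform in $Z_{j_s}$. If $\nu(W_{s-1})<w$, step $s$ is not lucky. Otherwise $\lambda_{z_{j_s}}=1$ with probability at most $2p$, and by Lemma~\ref{lem:few} at most $\ln(1/w)/(0.4\,\theta)$ of the at least $n^2m/2$ available positions are determined and have $\lambda_z=0$. Using $\theta m\ge2^{-26}D$, step $s$ is lucky with conditional probability at most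
\[
2p+\frac{5\ln(1/w)}{\theta mn^2}\le2^{-21}+\frac{5\cdot2^{-50}}{2^{-26}}=13\cdot2^{-24}\le2^{-20}.
\]
Whether step $s$ is lucky is decided by the first $s$ pairs. So for a fixed set $J\subseteq[m/2]$ with $|J|=m/4$, conditioning successively along the elements of $J$ shows that all steps in $J$ are lucky with probability at most $(2^{-20})^{m/4}=2^{-5m}$.

\emph{Step 3: union bounds.} By Step 1, if $z$ is $g$-guessable then all steps of some such $J$ are lucky, whatever the ordering. There are at most $2^{m/2}$ sets $J$, so $z$ is $g$-guessable with probability at most $2^{m/2-5m}$. Finally $\Lambda_{\lambda,W_0}(z)\ge e^{-\kappa D}$ means that $z$ is $g$-guessable for one of the $2^m$ vectors $g$, and $m+\frac m2-5m=-\frac{7m}2$.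
\end{proof}

\section{Proof of Theorem~\ref{thm:hard}}\label{sec:proof}

Take the distribution of Section~\ref{sec:graphs} and an algorithm of space $S\le2^{-52}Dn^2$, made deterministic as in Section~\ref{sec:split}. For $n\ge2$ we have $\ell\le4(\log n+1)\le8\log n$. Let $n$ be so large that $n\ge4\ell$, $n\ge3\cdot2^{52}$ and $2+2\log(2n\ell)\le n$. Since $\log D\le D$, we get $2\log N\le2D+2\log(2n\ell)\le Dn$, and therefore
\begin{equation}\label{eq:budget}
K+Dn+\kappa D\le S+3Dn\le2^{-51}Dn^2\le\ln(1/w).
\end{equation}
Consider the following events.
\begin{enumerate}
\item[$\mathcal B_1$:] $G$ is not good. The probability is at most $2Dn\ell\,p^n$ by \eqref{eq:good}.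
\item[$\mathcal B_2$:] $Y$ is not sparse. The probability is at most $2Dn\ell^2e^{-n/(48\ell)}$ by \eqref{eq:sparse}.
\item[$\mathcal B_3$:] $L$ has more than $2pn^2$ ones in some $Z_j$. By \eqref{eq:chernoff} with $\mu=pn^2$, the probability is at most $me^{-pn^2/3}$.
\item[$\mathcal B_4$:] $\nu_L(W_0)<2^{-K-Dn}$. Given $(Y,L)$, the message takes a value $\pi$ with probability equal to $\nu_L$ of the corresponding set $W_0$. Summing over the at most $2^K$ values, the probability is at most $2^{-Dn}$.
\item[$\mathcal B_5$:] none of $\mathcal B_2,\mathcal B_3,\mathcal B_4$ occurs, and $\max_q\Lambda(\operatorname{pos}(q))\ge e^{-\kappa D}$.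
\end{enumerate}
Each of $p^n$, $e^{-pn^2/3}$ and $2^{-Dn}$ is at most $e^{-n/(48\ell)}$ for our $n$, and each prefactor is at most $2Dn\ell^2$. With $D\le e^{\sqrt n}$, a hypothesis used only here,
\[
\Pr[\mathcal B_1\cup\dots\cup\mathcal B_4]\le8n\ell^2\exp\Bigl(\sqrt n-\frac n{48\ell}\Bigr)\le e^{-\sqrt n}
\]
for $n\ge n_0$, because $n/(48\ell)\ge n/(384\log n)$ eventually exceeds $2\sqrt n+\ln(8n\ell^2)$.

To bound $\mathcal B_5$, condition on a value $(\pi,\eta,\lambda)$ of $(\Pi,Y,L)$ for which $\mathcal B_2,\mathcal B_3,\mathcal B_4$ fail; these three events depend on $(\Pi,Y,L)$ only. The set $Z^*=\{z\in Z:\Lambda(z)\ge e^{-\kappa D}\}$ is now fixed. By \eqref{eq:budget}, $\nu_\lambda(W_0)\ge e^{-K-Dn}\ge e^{\kappa D}w$, so $|Z^*|\le2^{-7m/2}|Z|$ by Lemma~\ref{lem:guess}. By Lemmas~\ref{lem:structure}(c) and~\ref{lem:hidden}, each $\operatorname{pos}(q)$ lies in $Z^*$ with conditional probability at most $4^m2^{-7m/2}=2^{-3m/2}$. Since $m=D\ell\ge4D\log n$, we have $n^{2D}\le2^{m/2}$ and $2^{-m}\le n^{-4D}$, and the union bound over selectors gives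
\[
\Pr[\mathcal B_5]\le n^{2D}2^{-3m/2}\le2^{-m}\le n^{-4D}.
\]

The events $\mathcal B_2,\dots,\mathcal B_5$ are determined by $\Gamma$. When none of them occurs, Proposition~\ref{prop:reduce} bounds the conditional probability of ``success and $G$ good'' by $e^{-\kappa D}$. Hence
\[
\Pr[\text{success}]\le\Pr[\mathcal B_1\cup\dots\cup\mathcal B_4]+\Pr[\mathcal B_5]+e^{-\kappa D}\le e^{-\sqrt n}+n^{-4D}+e^{-\kappa D},
\]
and the success probability of the original randomized algorithm is no larger. \qed

\begin{remark}
The space bound entered only through the number of values of $\Pi$. By Lemma~\ref{lem:uniform}, the lower bound therefore holds even if the memory is restricted only at the single moment $T$, a binomial variable with parameters $M$ and $t=\frac1{16\ell}$ independent of the order, and is unlimited before and after. In Theorem~\ref{thm:main} this moment comes after a $\Theta(1/\log N)$ fraction of the stream.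
\end{remark}

\section{Proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:more}}\label{sec:cons}

Now $N$ is again the number of vertices of the input. Three observations are used throughout. An algorithm that succeeds with probability at least $\varepsilon$ on every graph of a family does so on average over any distribution on the family. Adding isolated vertices does not change the stream, and an MIS of the padded graph restricts to an MIS of the original; so an algorithm for $N$ vertices gives one of the same space for fewer vertices, with the same bounds on degrees and edges. Finally, $e^{-\kappa}\le1-\kappa+\kappa^2/2\le1-\frac34\kappa$, so there is $n_1\ge n_0$ such that for all $n\ge n_1$ and $D\ge1$,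
\begin{equation}\label{eq:threshold}
e^{-\kappa D}+n^{-4D}+e^{-\sqrt n}\le1-\tfrac34\kappa+n^{-4}+e^{-\sqrt n}<1-\tfrac12\kappa=1-2^{-31}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For the upper bound store the $\binom N2$ adjacency bits. At the end scan the vertices in a fixed order and add a vertex to $I$ when it has no neighbor in $I$; this takes $O(N)$ further bits and produces an MIS.

For the lower bound take $D=1$ and $n=\lfloor N/(16\log N)\rfloor\ge N/(32\log N)$, with $N$ so large that $n\ge n_1$. Then $2n\ell\le16n\log N\le N$, and we pad to $N$ vertices. By Theorem~\ref{thm:hard} and \eqref{eq:threshold}, success probability at least $1-2^{-31}$ forces $S>2^{-52}n^2\ge2^{-62}N^2/\log^2N$. A success probability $1-1/\mathrm{poly}(N)$ exceeds $1-2^{-31}$ for large $N$.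
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:more}]
(a) Let $D=\lceil2^{30}\ln(2/\varepsilon)\rceil$, so that $e^{-\kappa D}\le\varepsilon/2$, and let $n=\lfloor N/(16D\log N)\rfloor$, so that $2Dn\ell\le16Dn\log N\le N$. In both cases, $\varepsilon$ fixed and $\varepsilon=N^{-C}$, we have $D=O(\log N)$; so for large $N$ we have $n\ge N/(32D\log N)\ge\sqrt N$, hence $n\ge n_0$ and $D\le e^{\sqrt n}$. Moreover $n^{-4D}+e^{-\sqrt n}\le N^{-2D}+e^{-N^{1/4}}<\varepsilon/2$ for large $N$: for fixed $\varepsilon$ both terms tend to $0$, and for $\varepsilon=N^{-C}$ both are $o(N^{-C})$ since $D\to\infty$. So success probability at least $\varepsilon$ forces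
\[
S>2^{-52}Dn^2\ge2^{-62}\frac{N^2}{D\log^2N},
\]
where $D$ is a constant in the first case and $D=\Theta_C(\log N)$ in the second.

(b) Let $n=\lfloor\Delta/(16\log\Delta)\rfloor$. Since $\ell\le8\log\Delta$, we have $(\ell+1)n\le2n\ell\le16n\log\Delta\le\Delta\le N$. Thus the maximum degree is at most $\Delta$, and $D=\lfloor N/(2n\ell)\rfloor$ satisfies $D\ge1$, $D\ge N/(4n\ell)$ and $2Dn\ell\le N$. The function $s/\log s$ increases for $s\ge e$, so $\Delta\ge\log^3N$ gives $n\ge\log^3N/(48\log\log N)-1$. For large $N$ this is at least $\max(n_1,\ln^2N)$, and then $D\le N\le e^{\sqrt n}$; the lower bound on $\Delta$ is used for this. By Theorem~\ref{thm:hard} and \eqref{eq:threshold},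
\[
S>2^{-52}Dn^2\ge2^{-54}\frac{Nn}\ell\ge2^{-54}N\cdot\frac\Delta{32\log\Delta}\cdot\frac1{8\log\Delta}=2^{-62}\frac{N\Delta}{\log^2\Delta}.
\]
For the upper bound, store the at most $N\Delta/2$ edges with $O(\log N)$ bits each and run the greedy scan.

(c) Let $N'=\lfloor\sqrt{2M}\rfloor$. Then $N'\le N$ because $2M<N^2$, and every $N'$-vertex graph has at most $\binom{N'}2\le M$ edges. By padding, the algorithm solves the problem on all $N'$-vertex graphs. For $M\ge M_0$ we have $N'\ge N_0$, $N'^2\ge M/2$ and $\log N'\le\log M$, so Theorem~\ref{thm:main} gives $S>2^{-63}M/\log^2M$. For the upper bound store all edges. In the greedy scan every isolated vertex goes to the output, and only the chosen vertices among the at most $2M$ endpoints of edges need to be remembered.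
\end{proof}

\begin{thebibliography}{1}

\bibitem{ruling}
\emph{Ruling Sets in Random Order and Adversarial Streams},
\texttt{http://dagstuhl.sunsite.rwth-aachen.de/\allowbreak volltexte/\allowbreak 2021/\allowbreak 14808/\allowbreak pdf/\allowbreak LIPIcs-DISC-2021-6.pdf}

\end{thebibliography}
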